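# Counting graph homomorphisms on inputs of maximum degree three

## Three as the natural threshold

Fix a target: a finite set of colours $D=\{1,\dots,m\}$ and a symmetric $m\times m$ matrix $A$ with entries in $\{0,1\}$, that is, the adjacency matrix of an undirected graph $H$ on $D$ in which loops are allowed. The input is a simple undirected graph $G=(V,E)$, and we want
$$Z_A(G)=\sum_{\sigma:V\to D}\ \prod_{uv\in E}A(\sigma(u),\sigma(v)),$$
the number of homomorphisms from $G$ to $H$. This problem is called $\mathrm{EVAL}(A)$. If the inputs are restricted to maximum degree at most $\Delta$, it is called $\mathrm{EVAL}^{(\Delta)}(A)$. A problem is #P-hard here if every function in #P can be computed in polynomial time with an oracle for it (polynomial-time Turing reductions).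

Dyer and Greenhill showed that $\mathrm{EVAL}(A)$ is polynomial-time computable if every connected component of $H$ is an isolated vertex without a loop, a complete bipartite graph with both sides nonempty and no loops, or a complete graph with a loop at every vertex, and that it is #P-hard otherwise. They also showed that in the hard case some constant $\Delta$, depending on $A$, already makes $\mathrm{EVAL}^{(\Delta)}(A)$ #P-hard. How large must $\Delta$ be?

The answer one would first guess is that $\Delta=3$ is always enough, whatever $A$ is. This is a conjecture of Dyer and Greenhill. It is known for $2\times 2$ matrices $A$, as part of a result on bounded-degree counting CSPs over the Boolean domain. Let us test the guess.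

Degree $2$ is certainly too small: a graph of maximum degree $\le2$ is a disjoint union of isolated vertices, paths and cycles. An isolated vertex contributes the factor $m$, a path with $\ell$ edges contributes $\mathbf 1^TA^\ell\mathbf 1$, a cycle of length $\ell$ contributes $\mathrm{tr}\,A^\ell$, and everything is polynomial. So $3$ is the smallest candidate.

For two hard targets, consider independent sets, $A=\begin{pmatrix}1&1\\1&0\end{pmatrix}$, and proper $3$-colourings, where $H=K_3$ and $A=J-I$ ($J$ the all-ones matrix). Both matrices are nonsingular (determinants $-1$ and $2$), and for nonsingular $A$ the guess can be confirmed at once.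

## Nonsingular targets, and the path on five vertices

**Warm-up.** *If $A$ is nonsingular, then $\mathrm{EVAL}(A)$ reduces to $\mathrm{EVAL}^{(3)}(A)$.* The plan is the one a sensible person tries first: replace a vertex of degree $d$ by a row of $d$ vertices of degree $\le3$ that are forced to have the same colour.

Let $G$ have no isolated vertices (each would only contribute a factor $m$). Replace each vertex $x$ of degree $d$ by vertices $x_1,\dots,x_d$, attach the $d$ edges at $x$ to different $x_s$, and join $x_s$ to $x_{s+1}$ by a path of length $2i$, where $i\ge1$. The new graph $G_i$ is simple with maximum degree $\le3$. Summing over the colours of the interior vertices of one path gives the matrix entry $A^{2i}(\sigma(x_s),\sigma(x_{s+1}))$. Now $A^2$ is symmetric with positive eigenvalues, so $A^{2i}=\sum_\lambda\lambda^iP_\lambda$ with the spectral projections $P_\lambda$. Choosing one eigenvalue for each path we get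
$$Z_A(G_i)=\sum_o o^{\,i}c_o ,$$
where $o$ runs over products of eigenvalues and $c_o$ does not depend on $i$. There are at most $2|E|$ paths, so the number of different $o$ is at most $(2|E|+1)^m$, and from that many values $i=1,2,\dots$ we find all $c_o$ by solving a Vandermonde system. Then $\sum_oc_o$ is the value at the fictitious length $i=0$: every path is replaced by $\sum_\lambda P_\lambda=I$, which is equality of colours. So $\sum_oc_o=Z_A(G)$.

**Where this stops.** If $A$ is singular, extrapolation to $i=0$ produces $\sum_{\lambda\ne0}P_\lambda$, the orthogonal projection onto the range of $A$, and not the identity. Here is the smallest kind of trouble in numbers. Let $H=P_5$ be the path $1-2-3-4-5$. It is bipartite with sides $\{1,3,5\}$ and $\{2,4\}$, and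
$$N=\begin{pmatrix}1&0\\1&1\\0&1\end{pmatrix},\qquad NN^T=\begin{pmatrix}1&1&0\\1&2&1\\0&1&1\end{pmatrix},\qquad N^TN=\begin{pmatrix}2&1\\1&2\end{pmatrix}.$$
The matrix $A^2$ is the direct sum of $NN^T$ (eigenvalues $3,1,0$ with eigenvectors $(1,2,1)$, $(1,0,-1)$, $(1,-1,1)$) and $N^TN$ (eigenvalues $3,1$ with eigenvectors $(1,1)$, $(1,-1)$). No two vertices of $H$ have the same neighbourhood. As $P_5$ is not complete bipartite, $\mathrm{EVAL}(A)$ is #P-hard.

Take $G=K_{1,4}$, so $Z_A(G)=\sum_\alpha(\deg\alpha)^4=1+16+16+16+1=50$. Split the center into two vertices of degree $3$ with two leaves each, joined by a path of length $2i$. (The row of the warm-up has four vertices; two suffice here.) The two leaves at one of these vertices contribute $f=(\deg\alpha)^2$, that is $(1,4,1)$ on $\{1,3,5\}$ and $(4,4)$ on $\{2,4\}$. The vector $(1,4,1)$ has component $10/\sqrt6$ along the unit vector $(1,2,1)/\sqrt6$, component $0$ along $(1,0,-1)$, and component $-2/\sqrt3$ along the unit kernel vector $(1,-1,1)/\sqrt3$. Hence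
$$Z_A(G_i)=3^i\cdot\tfrac{100}{6}+3^i\cdot32=3^i\cdot\tfrac{146}{3}$$
(for $i=1$: $16+25+64+25+16=146$, summing over the colour of the middle vertex). Extrapolation to $i=0$ gives $146/3\neq50$; the missing $4/3$ is the kernel component. The reason is that entrywise products of vectors in the range of $A^2$ leave the range, and extrapolation sees only the range. So we cannot simulate equality.

What survives is linear algebra on the range: extrapolated paths give operators on the range, and vertices of degree $3$ let two such "wires" interact. We shall not try to simulate general instances of $\mathrm{EVAL}(A)$. We use this linear algebra to count independent sets.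

## Weighted targets, trivial components, and the easy half

Let $A$ be a symmetric $m\times m$ matrix with nonnegative real algebraic entries and let $\omega\in\mathbb R_{>0}^m$ have algebraic entries. Put
$$Z_{A,\omega}(G)=\sum_{\sigma:V\to D}\ \prod_{x\in V}\omega_{\sigma(x)}\prod_{xy\in E}A(\sigma(x),\sigma(y)).$$
Let $H$ be the graph of nonzero entries of $A$.

**Definition (trivial component).** A connected component $X$ of $H$ is trivial if it is an isolated loopless vertex; or it is non-bipartite (a loop counts as an odd cycle) and $\mathrm{rank}\,A_X=1$; or it is bipartite with at least one edge, $A_X=\begin{pmatrix}0&N\\N^T&0\end{pmatrix}$, and $\mathrm{rank}\,N=1$.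

For $P_5$ we have $\mathrm{rank}\,N=2$, so it is nontrivial. For $K_{2,3}$ the block $N$ is all ones, so it is trivial.

**Theorem 1.** If $A$ is a 0-1 symmetric matrix and $\mathrm{EVAL}(A)$ is #P-hard, then $\mathrm{EVAL}^{(3)}(A)$ is #P-hard.

**Theorem 2.** If all components of $H$ are trivial, $Z_{A,\omega}(G)$ is polynomial-time computable for all $G$. Otherwise, for every fixed $g$, computing $Z_{A,\omega}(G)$ is #P-hard on the class $\mathcal G_g$ of connected bipartite simple graphs of maximum degree $\le3$ and girth $\ge g$. For maximum degree $\le2$ the problem is in polynomial time for every $A,\omega$.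

So the first guess is right, and by the last sentence $3$ cannot be lowered unless #P $=$ FP.

**Theorem 2 implies Theorem 1.** Let $A$ be 0-1 and $\omega\equiv1$. If some component is nontrivial, Theorem 2 applies. If all are trivial, $\mathrm{EVAL}(A)$ is in polynomial time and also #P-hard, so every function in #P is polynomial-time computable, and then every problem is #P-hard under Turing reductions. (For 0-1 matrices, trivial means tractable in the sense of Dyer and Greenhill: a rank-1 block without zero rows or columns has the form $ab^T$ with all $a_\alpha,b_\beta\ne0$, so it has no zero entry and is all ones.)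

**The easy half: degree at most 2.** With $\Omega=\mathrm{diag}(\omega)$, an isolated vertex contributes $\sum_\alpha\omega_\alpha$, a path with $\ell\ge1$ edges contributes $\omega^TA(\Omega A)^{\ell-1}\omega$, and a cycle of length $\ell$ contributes $\mathrm{tr}\,(\Omega A)^\ell$.

**The easy half: all components trivial.** $Z_{A,\omega}$ is multiplicative over components of $G$, and isolated vertices are clear. Let $G$ be connected with an edge. Its image lies in one component $X$ of $H$ with an edge, so we add the contributions of these $X$. If $X$ is non-bipartite, then $A_X=\pm ww^T$ as $A_X$ is symmetric of rank 1. The trace of $A_X$ is $\ge0$, so the sign is $+$. Since $w_\alpha w_\beta\ge0$ always, we may take $w\ge0$. Each edge $xy$ contributes $w_{\sigma(x)}w_{\sigma(y)}$, so the total is $\prod_{x\in V}\sum_{\alpha\in X}\omega_\alpha w_\alpha^{\deg x}$. If $X$ is bipartite with $N=ab^T$, the contribution is $0$ for non-bipartite $G$. For $G$ with sides $S_1,S_2$ it is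
$$\prod_{x\in S_1}\Big(\sum_\alpha\omega_\alpha a_\alpha^{\deg x}\Big)\prod_{x\in S_2}\Big(\sum_\beta\omega_\beta b_\beta^{\deg x}\Big)$$
plus the same with $S_1,S_2$ exchanged.

It remains to prove hardness. From now on fix $g$ and $(A,\omega)$ with a nontrivial component. We shall reduce to it the counting of independent sets of simple graphs, which is #P-complete (Valiant 1979, as #monotone-2-SAT; Provan–Ball 1983).

## Half-weights and the blocks of $\tilde A^2$

**Purpose.** We absorb the vertex weights into the edges, so that paths become powers of one positive semidefinite matrix, and we select the blocks of that matrix on which the reduction lives.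

Let $\tilde A=\Omega^{1/2}A\,\Omega^{1/2}$, $\eta_\alpha=\omega_\alpha^{1/2}$, $\kappa_\alpha=\omega_\alpha^{-1/2}$. For $\omega\equiv1$ we have $\tilde A=A$ and $\eta=\kappa=1$. If all degrees of $G$ are in $\{1,2,3\}$, then
$$Z_{A,\omega}(G)=\sum_\sigma\prod_{xy\in E}\tilde A(\sigma(x),\sigma(y))\prod_{\deg x=1}\eta_{\sigma(x)}\prod_{\deg x=3}\kappa_{\sigma(x)},\tag{1}$$
because the edges at a vertex of degree $d$ supply $\omega^{d/2}$ and we need $\omega^1$. Vertices of degree $2$ carry weight $1$.

Let $B=\tilde A^2$: nonnegative, symmetric, positive semidefinite. Decompose it into irreducible blocks, $B=\bigoplus_CB_C$ with $C\subseteq D$. Since $B(\alpha,\beta)>0$ exactly when $H$ has a walk of length $2$ from $\alpha$ to $\beta$, the blocks are the classes of vertices joined by walks of even length. A non-bipartite component $X$ is one block, of rank $\mathrm{rank}\,\tilde A_X^2=\mathrm{rank}\,A_X$. A bipartite component with an edge gives two blocks, one for each side, of the form $\tilde N\tilde N^T$ and $\tilde N^T\tilde N$, each of rank $\mathrm{rank}\,N$. An isolated loopless vertex gives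 a zero block. As there is a nontrivial component, some block has rank $\ge2$.

Let $\rho_C$ be the largest eigenvalue of $B_C$, and
$$\rho=\max\{\rho_C:\mathrm{rank}\,B_C\ge2\}>0,\qquad\mathcal K=\{C:\rho_C=\rho\}.$$
A block with $\rho_C>\rho$ has rank $1$, so $\rho_C$ is its only nonzero eigenvalue. $\mathcal K$ contains at least one block of rank $\ge2$, and perhaps also blocks of rank $1$. By Perron–Frobenius, for $C\in\mathcal K$ the eigenvalue $\rho$ of $B_C$ is simple, with an entrywise positive eigenvector.

**Notation.** For $C\in\mathcal K$: $R_C=\mathrm{range}(B_C)\subseteq\mathbb R^C$, $r_C=\dim R_C$, $P_C$ is the orthogonal projection onto $R_C$, $v_C\in R_C$ is the unit Perron vector (all entries $>0$), $P_C^v=v_Cv_C^T$, and $s_C=\langle v_C,\eta\rangle>0$, with $\eta$ restricted to $C$. "Eigenvalues of $B_C$" always means the nonzero, hence positive, ones, with spectral projections $P_{C,\lambda}$. For $k\in\mathbb Z$ put $B_C^k=\sum_\lambda\lambda^kP_{C,\lambda}$. So $B_C^0=P_C$, and $B_C^{k}$, $B_C^{-k}$ are inverse to each other on $R_C$.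

For $x\in\mathbb R^C$ let $\Delta_x=\mathrm{diag}(\kappa_\alpha x_\alpha)$. For $u\in R_C$ let $M_u=P_C\Delta_u|_{R_C}$, which is symmetric and linear in $u$, and let $M=M_{v_C}$. Since $\langle x,Mx\rangle=\sum_\alpha\kappa_\alpha(v_C)_\alpha x_\alpha^2$, the operator $M$ is positive definite on $R_C$; this is where positivity of the Perron vector enters.

**Example 1 ($P_5$).** There are two blocks, both in $\mathcal K$, with $\rho=3$ and second eigenvalue $1$. On $C_1=\{1,3,5\}$ we have $v=(1,2,1)/\sqrt6$, the second unit eigenvector is $u=(1,0,-1)/\sqrt2$, $r=2$, $s=4/\sqrt6$. With $\langle v,\Delta_vv\rangle=\sum v_\alpha^3=\frac{10}{6\sqrt6}$, $\langle u,\Delta_vu\rangle=\sum v_\alpha u_\alpha^2=\frac1{\sqrt6}$, $\sum u_\alpha v_\alpha^2=\sum u_\alpha^3=0$, we get in the basis $(v,u)$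
$$M=\tfrac1{\sqrt6}\begin{pmatrix}5/3&0\\0&1\end{pmatrix},\qquad M_u=\tfrac1{\sqrt6}\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
On $C_2=\{2,4\}$: $v=(1,1)/\sqrt2$, $u=(1,-1)/\sqrt2$, $s=\sqrt2$, $M=\frac1{\sqrt2}\begin{pmatrix}1&0\\0&1\end{pmatrix}$, $M_u=\frac1{\sqrt2}\begin{pmatrix}0&1\\1&0\end{pmatrix}$ in the basis $(v,u)$.

**Conventions.** All constants that depend only on $(A,\omega)$ (matrix entries, square roots of weights, eigenvalues and orthonormal eigenvectors of the finitely many fixed real symmetric operators that occur) are real algebraic and lie in one fixed real number field $F$, where arithmetic is polynomial-time. "Computable" means: in polynomial time with an oracle for $Z_{A,\omega}$ on $\mathcal G_g$. All integers called exponents, multiplicities or degrees are given in unary. The proof composes a constant number, depending only on $(A,\omega)$, of polynomial-time Turing reductions, so the result is one.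

**Interpolation.** Let
$$f(t)=\sum_{o\in\mathcal O}o^tc_o\qquad(t\ge t_0),\tag{2}$$
with $\mathcal O$ a known finite set of distinct nonzero numbers. The matrix $(o^{t_0+s})_{s,o}$, $0\le s<|\mathcal O|$, is a Vandermonde matrix times an invertible diagonal matrix, so the $c_o$ are found from $|\mathcal O|$ consecutive values of $f$. The number of distinct products of at most $n$ factors from a fixed set of size $s$ is at most $(n+1)^s$, since a product is determined by its exponents. So $\mathcal O$ will always have polynomial size.

## Networks: extrapolating path lengths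

**Purpose.** We make the extrapolation of the warm-up precise for singular $A$. We obtain edges that carry $B^k$ for any integer $k$, edges that carry the rank-one projection $P^v$, and we get rid of the blocks outside $\mathcal K$.

**Definition (network).** A network $\Gamma$ is a finite connected multigraph (loops and parallel edges allowed, a loop counting $2$ for the degree), with all degrees in $\{1,2,3\}$ and each edge labelled by "$v$" or by an integer. For $C\in\mathcal K$ put
$$Z_C(\Gamma)=\sum_{\sigma:V(\Gamma)\to C}\ \prod_eX_e\prod_{\deg x=1}\eta_{\sigma(x)}\prod_{\deg x=3}\kappa_{\sigma(x)},$$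
where $X_e$ is the entry of $P_C^v$ (label $v$) or of $B_C^k$ (label $k$) at the colours of the ends of $e$.

For instance, one vertex with a loop labelled $0$ has $Z_C=\mathrm{tr}\,P_C=r_C$, and one $v$-edge between two vertices of degree $1$ has $Z_C=\langle\eta,P_C^v\eta\rangle=s_C^2$.

**Lemma 1.** For networks with at least one $v$-edge, $S(\Gamma)=\sum_{C\in\mathcal K}Z_C(\Gamma)$ is computable.

**Step 1: build legal input graphs.** Let $b\ge1$ be the number of $v$-edges, $k_e$ the integer labels, $K=\max(2,g)$. For $j\ge K$ and $i\ge K+\max|k_e|$ let $G_{i,j}$ arise from $\Gamma$ by replacing each $v$-edge by a path of length $2j$ and each edge labelled $k_e$ by a path of length $2(k_e+i)$. All these lengths are even and at least $2K\ge4$. Hence loops and parallel edges disappear and $G_{i,j}$ is simple. It is connected with maximum degree $\le3$. It is bipartite, since one can put all vertices of $\Gamma$ on one side and alternate along the paths. Every cycle contains a whole path, so the girth is at least $2K\ge g$. Thus $G_{i,j}\in\mathcal G_g$.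

**Step 2: expand in eigenvalues.** All degrees are in $\{1,2,3\}$, so (1) applies. Summing over the colours of interior path vertices turns a path of length $2t$ into $\tilde A^{2t}=B^t$. As $\Gamma$ is connected and $B$ is block diagonal, only colourings of $V(\Gamma)$ inside one block count. So $Z_{A,\omega}(G_{i,j})$ is the sum over all blocks $C$ (not only those in $\mathcal K$) of the expression for $Z_C(\Gamma)$ with $X_e$ taken from $B_C^j$ or $B_C^{k_e+i}$. Inserting $B_C^t=\sum_\lambda\lambda^tP_{C,\lambda}$, valid for every block because $t\ge1$, we get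
$$Z_{A,\omega}(G_{i,j})=\sum_{o_1,o_2}o_1^{\,j}\,o_2^{\,i}\,c_{o_1,o_2},$$
where $o_1$ is the product of the eigenvalues chosen on the $v$-edges, $o_2$ the product of those chosen on the other edges, and the constants $\lambda_e^{k_e}$ are part of $c_{o_1,o_2}$. Interpolating by (2) in $j$ for fixed $i$, and then in $i$, we find all $c_{\rho^b,o_2}$.

**Step 3: see that $o_1=\rho^b$ selects what we want.** A block with $\rho_C<\rho$ gives $o_1<\rho^b$. A block with $\rho_C>\rho$ has rank $1$ and gives only $o_1=\rho_C^b\neq\rho^b$. For $C\in\mathcal K$ all eigenvalues are $\le\rho$, so every $v$-edge must carry $\rho$, and $P_{C,\rho}=P_C^v$. Hence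
$$\sum_{o_2}o_2^{\,i}c_{\rho^b,o_2}=\sum_{C\in\mathcal K}\ \sum_{(\lambda_e)}\prod_e\lambda_e^{k_e+i}\cdot\big[\text{sum over }\sigma\text{ with }P_C^v\text{ on }v\text{-edges, }P_{C,\lambda_e}\text{ on the others}\big].$$
The coefficients are known, so we may set the formal exponent $i$ to $0$. Since $\sum_\lambda\lambda^{k_e}P_{C,\lambda}=B_C^{k_e}$, this gives $\sum_{o_2}c_{\rho^b,o_2}=S(\Gamma)$. $\square$

We only ever see the sum over $C\in\mathcal K$ and cannot separate the blocks. So every later construction must be the same for all $C\in\mathcal K$, and at the end nothing may cancel.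

## Circuits on the ranges $R_C$

**Purpose.** We reorganize networks as circuits of operators acting on tensor powers of $R_C$, and we add the inverse of $M$ to the gates.

**Definition (gate, circuit, value).** An $l$-wire gate is a family $(g_C)_{C\in\mathcal K}$ with $g_C\in\mathrm{End}(R_C^{\otimes l})$. A circuit has $N$ wires, each open or closed, and a sequence of gates applied to tuples of distinct wires. $\mathrm{val}_C$ is obtained from the product of the gates on $R_C^{\otimes N}$ by taking the matrix element between $v_C$ and $v_C$ on each open wire and the trace on each closed wire. Put $\mathrm{val}=\sum_{C\in\mathcal K}\mathrm{val}_C$.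

A closed wire without gates contributes the factor $r_C$, an open one without gates contributes $1$. For $k\in\mathbb Z$ let $J_k$ be the 2-wire gate
$$J_{k,C}=\sum_\lambda\lambda^k\sum_{u}M_u\otimes M_u,$$
with $u$ running over an orthonormal basis of $\ker(B_C-\lambda)$. The inner sum does not depend on the basis.

**Lemma 2.** $\mathrm{val}$ is computable for circuits over the gates $B^k$, $M$, $M^{-1}$, $J_k$ ($k\in\mathbb Z$).

**Step 1: realize elementary gates by networks.** A closed wire becomes a cycle and an open wire a path, with interior vertices $x_1,\dots,x_s$ ($s\ge1$) in the order of the gates. Consecutive ones (cyclically, on a closed wire; for $s=1$ this is a loop) are joined by edges labelled $0$ unless specified otherwise. An open wire has in addition a vertex of degree $1$ joined by a $v$-edge to $x_1$ and another joined by a $v$-edge to $x_s$. Vertices of degree $2$, of weight $1$, are inserted where needed, so labels along a wire multiply as matrices. Since label $0$ is $P_C$, there is a projection onto $R_C$ between any two vertices, and everything acts on $R_C$. Each end of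 an open wire gives the vector $P_C^v\eta=s_Cv_C$. The gates are the following.

1. $B^k$: an edge labelled $k$ on the wire.
2. Pendant: a vertex of degree $3$ on the wire with a $v$-edge to a vertex of degree $1$. The vertex multiplies colour $\alpha$ by $\kappa_\alpha(P_C^v\eta)_\alpha=s_C\kappa_\alpha(v_C)_\alpha$, so the operator is $\hat M:=s_CM$.
3. Rung with label $k$: an edge labelled $k$ joining vertices of degree $3$ on two wires. Its operator is $(P_C\otimes P_C)\,\mathrm{diag}(\kappa_\alpha\kappa_\beta B_C^k(\alpha,\beta))$ on $R_C\otimes R_C$. As $B_C^k(\alpha,\beta)=\sum_\lambda\lambda^k\sum_uu_\alpha u_\beta$, this is $J_k$.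
4. Rung with label $v$: in the same way, $M\otimes M$.

So a circuit of elementary gates with $z$ open wires, whose network $\Gamma$ is connected and contains a $v$-edge, has $Z_C(\Gamma)=s_C^{2z}\,\mathrm{val}_C$, and $\sum_{C\in\mathcal K}s_C^{2z}\mathrm{val}_C$ is computable by Lemma 1.

**Step 2: add the gate $\hat M^{-1}$, by extrapolating the number of pendants.** Take a circuit over elementary gates and $\hat M^{-1}$ whose elementary gates already make the network connected and contain a $v$-edge. Replace every $\hat M^{-1}$ by $\hat M^\tau$, that is by $\tau$ pendants, $\tau=1,2,\dots$. Diagonalizing the symmetric operators $\hat M_C$, we see that $\sum_Cs_C^{2z}\mathrm{val}_C$ becomes $\sum_oo^\tau c_o$, where $o$ is a product of eigenvalues of some $\hat M_C$. All $o$ are positive. Find the $c_o$ by (2) and output $\sum_oo^{-1}c_o$, the value at $\tau=-1$.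

**Step 3: remove the connectivity condition and the factors $s_C$.** Let $\mathcal C$ be a circuit over the gates of the lemma, with $z$ open wires. We may assume $N\ge2$, since extra open wires without gates contribute $\langle v_C,v_C\rangle=1$. Replace $M^{\pm1}$ by $\hat M^{\pm1}$ to get $\hat{\mathcal C}$. Since $M=s_C^{-1}\hat M$ and $M^{-1}=s_C\hat M^{-1}$, we have $\mathrm{val}_C(\mathcal C)=s_C^{e}\,\mathrm{val}_C(\hat{\mathcal C})$ with $e=\#M^{-1}-\#M$.

For $\tau\ge1$ and each $i=2,\dots,N$ prepend $\tau$ copies of: a $v$-rung on wires $(1,i)$, then $\hat M^{-1}$ on both wires. Each copy is $(\hat M^{-1}\otimes\hat M^{-1})(M\otimes M)=s_C^{-2}$, a scalar, but now all wires are connected and there is a $v$-edge. By Step 2 we can compute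
$$\sum_{C\in\mathcal K}s_C^{-2(N-1)\tau}\,s_C^{2z}\,\mathrm{val}_C(\hat{\mathcal C})\qquad(\tau\ge1).$$
As $N\ge2$, distinct values of $s_C>0$ give distinct $s_C^{-2(N-1)}$. So (2) in $\tau$ gives, for each value $s$, the sum of $s_C^{2z}\mathrm{val}_C(\hat{\mathcal C})$ over $\{C:s_C=s\}$. Multiply by $s^{e-2z}$ and add over $s$. $\square$

In Example 1 the two values of $s_C$ are $4/\sqrt6$ and $\sqrt2$, so this last step is not idle.

## Gates near the identity and their Lie algebra

**Purpose.** The gates of Lemma 2 are rigid. We turn them into one-parameter families $e^{\varepsilon Z}$ with formal $\varepsilon$. With such families, linear combinations and commutators of the exponents $Z$ become available.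

Let $\mu$ be the largest nonzero eigenvalue $<\rho$ occurring among all $B_C$, $C\in\mathcal K$. It exists, since some $C\in\mathcal K$ has rank $\ge2$ and $\rho$ is simple. Put $q=\mu/\rho\in(0,1)$ and $U_C=\ker(B_C-\mu)\subseteq R_C$. This space may be $0$ for some $C\in\mathcal K$ but is nonzero for at least one, and if $U_C\ne0$ then $r_C\ge2$. Sums $\sum_u,\sum_x,\dots$ without further comment run over an orthonormal basis of $U_C$. For $u\in R_C$ put $L_u=M^{-1}M_u$, so that $L_u^T=M_uM^{-1}$, and let
$$K^{(1)}=\sum_uL_u\otimes L_u,\quad K^{(2)}=\sum_uL_u\otimes L_u^T,\quad K^{(3)}=\sum_uL_u^T\otimes L_u^T.$$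

**Definition (admissible).** A finite set $\mathcal Z$ of families $Z=(Z_C)_{C\in\mathcal K}$, $Z_C\in\mathrm{End}(R_C^{\otimes l_Z})$, is admissible if for every fixed $p$ the following is computable: given a circuit with gates $B^k$ ($k\in\mathbb Z$) and $e^{n\varepsilon_jZ}$ ($Z\in\mathcal Z$, $n\in\mathbb N$, $1\le j\le p$, formal variables $\varepsilon_1,\dots,\varepsilon_p$) and $d$ in unary, all coefficients of degree $\le d$ of $\mathrm{val}\in F[[\varepsilon_1,\dots,\varepsilon_p]]$.

**Renaming variables.** A variable may be replaced by several new ones, each used for a part of the gates. After the coefficients have been computed, new variables may be identified with each other or replaced by scalar multiples of old ones. This substitution is homogeneous, so coefficients of degree $\le d$ are determined by coefficients of degree $\le d$. In particular gates $e^{an\varepsilon Z}$ with $a$ in a fixed finite subset of $F$, such as $a=-1$, may also be used, and we may assume that gates of different types use different variables. The number of variables stays constant.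

**Lemma 3.** $\{K^{(1)},K^{(2)},K^{(3)}\}$ is admissible.

The mechanism in miniature: in $(1+xX)^{nr}$ the coefficient of $x^d$ is $\binom{nr}dX^d$, a polynomial in $r$ whose leading coefficient $n^dX^d/d!$ is the coefficient of $\varepsilon^d$ in $e^{n\varepsilon X}$. The small quantity $x$ will be $q^k$.

**Step 1: find gates near the identity.** Let
$$h^{(1)}_k=\rho^{-k}(M^{-1}\otimes M^{-1})J_k,\quad h^{(2)}_k=\rho^{-k}(M^{-1}\otimes1)J_k(1\otimes M^{-1}),\quad h^{(3)}_k=\rho^{-k}J_k(M^{-1}\otimes M^{-1}).$$
The $\lambda=\rho$ term of $J_k$ is $\rho^kM\otimes M$, which is turned into $1$. So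
$$h^{(l)}_k=1+\sum_{\lambda\ne\rho}(\lambda/\rho)^kK^{(l)}_\lambda,$$
where $K^{(l)}_\lambda$ is defined like $K^{(l)}$ with the $\lambda$-eigenspace in place of $U_C$, and $K^{(l)}_\mu=K^{(l)}$. All ratios $\lambda/\rho$ with $\lambda\ne\rho$ lie in $(0,q]$, for all $C\in\mathcal K$.

**Step 2: replace exponentials by powers and extract $q^d$.** By renaming, use variables $\varepsilon_s$ ($s\le S$, $S$ fixed), each belonging to one type $l_s\in\{1,2,3\}$. Let the $i$-th exponential gate be $e^{n_i\varepsilon_{s(i)}K^{(l_{s(i)})}}$. For $r\in\mathbb N^S$ and $k\ge1$ replace it by $(h_k^{(l_{s(i)})})^{n_ir_{s(i)}}$. The resulting value $V(r,k)$ is computable by Lemma 2. Expanding all factors,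
$$V(r,k)=\sum_oo^kV_o(r),$$
with $o$ ranging over products of numbers $\lambda/\rho\in(0,q]$, the empty product being $1$. There are at most $\sum_in_ir_{s(i)}$ factors, so polynomially many $o$. By (2) in $k$ we compute $V_{q^d}(r)$ for all $r\in\{0,\dots,d\}^S$ (it is $0$ if $q^d$ does not occur).

**Step 3: read off the degree-$d$ part.** Write $(1+X)^{n_ir}=\sum_j\binom{n_ir}jX^j$ with $X=\sum_{\lambda\ne\rho}(\lambda/\rho)^kK^{(l)}_\lambda$. A term with $j_i$ non-identity factors from the $i$-th replaced gate carries the coefficient $\prod_i\binom{n_ir_{s(i)}}{j_i}$, and its $o$ is at most $q^{\sum j_i}$. So $o=q^d$ forces $\sum_ij_i\le d$. If $\sum_ij_i=d$, then $o=q^d$ holds exactly when all factors are $K_\mu$. As $\binom{n_ir}{j}$ is a polynomial in $r$ of degree $j$ with leading coefficient $n_i^j/j!$, the function $V_{q^d}(r)$ is a polynomial in $r$ of degree $\le d$, with homogeneous part of degree $d$ equal to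
$$\sum_{C\in\mathcal K}\ \sum_{\sum j_i=d}\ \prod_i\frac{(n_ir_{s(i)})^{j_i}}{j_i!}\cdot\big[\mathrm{val}_C\text{ with }(K^{(l_{s(i)})})^{j_i}\text{ as $i$-th gate}\big].$$
This is the degree-$d$ part of the desired power series at $\varepsilon_s=r_s$. Recover its coefficients by polynomial interpolation on the grid $\{0,\dots,d\}^S$, which has polynomial size because $S$ is fixed. Do this for each degree up to the required one. $\square$

**Lemma 4.** Families in an admissible set $\mathcal Z$ may be padded by identities and have their tensor factors permuted. With this understood, $\mathcal Z\cup\{Z'\}$ is admissible for each of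

- (a) $Z'=(B^k)_wZ(B^{-k})_w$, conjugation on a wire $w$, with $Z\in\mathcal Z$ and $k\in\mathbb Z$ fixed;
- (b) $Z'=\sum_{l\le r}a_lZ_l$, with $a_l\in F$ and $Z_l\in\mathcal Z$;
- (c) $Z'=[Z_1,Z_2]$, with $Z_1,Z_2\in\mathcal Z$;
- (d) $Z'=Z^{(w;\theta)}$, with $Z\in\mathcal Z$ and $Z^{(w;\theta)}_C=\sum_{\lambda/\lambda'=\theta}(P_{C,\lambda})_wZ_C(P_{C,\lambda'})_w$.

**Padding and (a).** A padded gate is the original gate applied to a sub-tuple of wires, so padding and permuting change nothing. For (a), $e^{n\varepsilon Z'}=(B^k)_we^{n\varepsilon Z}(B^{-k})_w$, since $B^{-k}$ and $B^k$ are inverse to each other on $R_C$.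

**Proof of (b): repeat a product of exponentials $k$ times and take the top power of $k$.** By renaming, gates with $Z'$ use variables $\zeta_j$ not used by other gates. Let $W_j=e^{a_1\zeta_jZ_1}\cdots e^{a_r\zeta_jZ_r}$ and $\Lambda_j=\log W_j=\zeta_jZ'+O(\zeta_j^2)$. For $k\in\mathbb N$ replace each gate $e^{n\zeta_jZ'}$ by
$$W_j^{nk}=\exp(nk\Lambda_j)=\sum_{t\ge0}\frac{(nk)^t}{t!}\Lambda_j^t.$$
Since $\Lambda_j=O(\zeta_j)$, only $t\le f$ contribute to the coefficient of $\zeta_j^f$. It is a polynomial in $k$ of degree $\le f$, and its $k^f$-coefficient is $n^fZ'^f/f!$, the coefficient of $\zeta_j^f$ in $e^{n\zeta_jZ'}$. In the value of the whole circuit, the coefficient of $\prod_j\zeta_j^{e_j}$ times a monomial in the other variables is a sum over all ways of distributing each $e_j$ over the gates that use $\zeta_j$. Each summand is multilinear in the coefficients just described. So the coefficient is a polynomial in $k$ of degree $\le e=\sum_je_j$, and its $k^e$-coefficient collects the top coefficients of all distributions, that is, it is the wanted coefficient. Evaluate for $k=0,\dots,e$ (circuits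 over $\mathcal Z$) and interpolate in $k$.

**Proof of (c): the same with a group commutator.** Let $W_j=e^{\zeta_jZ_1}e^{\zeta_jZ_2}e^{-\zeta_jZ_1}e^{-\zeta_jZ_2}$. Write $e^{\zeta Z_1}e^{\zeta Z_2}=1+\zeta(Z_1+Z_2)+\zeta^2Y+\cdots$ with $Y=\frac12Z_1^2+Z_1Z_2+\frac12Z_2^2$, and likewise $e^{-\zeta Z_1}e^{-\zeta Z_2}=1-\zeta(Z_1+Z_2)+\zeta^2Y+\cdots$. The product has $\zeta^2$-coefficient $2Y-(Z_1+Z_2)^2=Z_1Z_2-Z_2Z_1$ and no $\zeta$-term. So $\log W_j=\zeta_j^2[Z_1,Z_2]+O(\zeta_j^3)$. Now replace $e^{n\zeta_jZ'}$ by $W_j^{nk}$. The coefficient of $\zeta_j^f$ in it is a polynomial in $k$ of degree $\le\lfloor f/2\rfloor$, and for even $f$ its $k^{f/2}$-coefficient is $n^{f/2}Z'^{f/2}/(f/2)!$. In the coefficient of $\prod_j\zeta_j^{2e_j}$ any distribution with an odd part has degree $<\sum_je_j$ in $k$. So the coefficient of $k^{\sum e_j}$ is the coefficient of $\prod_j\zeta_j^{e_j}$ wanted for $Z'$; again evaluate at $k=0,\dots,\sum_j e_j$ and interpolate.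

**Proof of (d): isolate one ratio of eigenvalues.** Let $\Theta$ be the set of all ratios $\lambda/\lambda'$ of eigenvalues of a common $B_C$, $C\in\mathcal K$. For $\theta\notin\Theta$, $Z^{(w;\theta)}=0$. We have $(B^k)_wZ(B^{-k})_w=\sum_{\theta\in\Theta}\theta^kZ^{(w;\theta)}$. Take $k=0,\dots,|\Theta|-1$ and invert the Vandermonde matrix: each $Z^{(w;\theta)}$ is a fixed linear combination, the same for all $C$, of these conjugates. Apply (a) and (b). $\square$

Lemma 4 will be applied a constant number of times.

## Operators that create and annihilate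

**Purpose.** Out of $L_u$ we cut the part that moves the Perron vector $v$ into $U_C$. This gives operators that put a token on a wire, remove it, or move it between wires.

For $u\in U_C$ define on $R_C$
$$a_u^\dagger=\sum_{\lambda/\lambda'=q}P_{C,\lambda}L_uP_{C,\lambda'},\qquad a_u=(a_u^\dagger)^T=\sum_{\lambda/\lambda'=q}P_{C,\lambda'}L_u^TP_{C,\lambda}.$$
Both are linear in $u$. In the notation of Lemma 4(d), these are the ratio-$q$ part of $L_u$ and the ratio-$1/q$ part of $L_u^T$.

**Lemma 5.** With $v=v_C$: $a_u^\dagger v=u$, $a_uv=0$, and $a_ux=\langle u,x\rangle v$ for $x\in U_C$. The set $\{T,K^+,K^-\}$ with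
$$T=\sum_ua_u^\dagger\otimes a_u,\qquad K^+=\sum_ua_u^\dagger\otimes a_u^\dagger,\qquad K^-=\sum_ua_u\otimes a_u$$
is admissible.

**Proof.** Entrywise, $\Delta_uv$ and $\Delta_vu$ are both $\kappa_\alpha u_\alpha v_\alpha$. Hence $M_uv=Mu$ and $L_uv=u$. Since $v$ lies in the $\rho$-eigenspace, and $\lambda/\rho=q$ iff $\lambda=\mu$, we get $a_u^\dagger v=P_{C,\mu}L_uv=P_{C,\mu}u=u$. The operator $a_u$ maps the $\lambda$-eigenspace into the $\lambda/q$-eigenspace, and to $0$ if $\lambda/q$ is not an eigenvalue. As $\rho/q>\rho$, $a_uv=0$. For $x\in U_C$, $a_ux$ lies in the eigenspace of $\mu/q=\rho$, so $a_ux=\langle v,a_ux\rangle v=\langle a_u^\dagger v,x\rangle v=\langle u,x\rangle v$. Finally, apply Lemma 4(d) to both wires: $T$ comes from $K^{(2)}$ with ratios $q,1/q$, $K^+$ from $K^{(1)}$ with ratios $q,q$, and $K^-$ from $K^{(3)}$ with ratios $1/q,1/q$. With Lemma 3 this gives admissibility. $\square$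

**Example 2.** If $B_C$ has only the eigenvalues $\rho$ and $\mu$, the only pair with ratio $q$ is $(\mu,\rho)$, so $a_u^\dagger=|u\rangle\langle v|$ and $a_u=|v\rangle\langle u|$. (Here $|x\rangle\langle y|$ is the operator $z\mapsto\langle y,z\rangle x$.) In both blocks of $P_5$ the space $U_C$ is spanned by one unit vector $u$. For example on $\{1,3,5\}$ we have $L_u=\begin{pmatrix}0&3/5\\1&0\end{pmatrix}$ in the basis $(v,u)$, and $a_u^\dagger$ keeps only the entry $1$. The gate $T$ sends $v\otimes u$ to $u\otimes v$ and kills the other three basis vectors: it moves a token "$u$" from the second wire to the first.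

## Carriers: products out of commutators

**Purpose.** We would like to apply projections and their products on the wires, but the exponents we control are closed only under linear combinations and commutators. The way around: let a token travel from a wire $m$ to a wire $i$, and let the operator of interest act as a side effect of the move. Then a commutator of two moves is a composition of moves, and the side effects multiply.

See this first in the $P_5$ case. On three wires, $[T_{ij},T_{jm}]=a^\dagger_i\,[a,a^\dagger]_j\,a_m$ with $[a,a^\dagger]=|v\rangle\langle v|-|u\rangle\langle u|$. It moves a token from $m$ to $i$ with a sign that tells whether wire $j$ is in state $v$ or $u$. So $\frac12(T_{im}+[T_{ij},T_{jm}])$ moves the token if $j$ is in state $v$ and gives $0$ if $j$ is in state $u$. In general the token also has an internal state in $U_C$, which we must track.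

**Definition (carrier).** Let $J$ be a finite set of wires, and write $c\in\mathrm{End}(U_C\otimes R_C^{\otimes J})$ as $c=\sum_{u,x}|u\rangle\langle x|\otimes c^{ux}$ with $c^{ux}\in\mathrm{End}(R_C^{\otimes J})$. A carrier of a family $c=(c_C)_{C\in\mathcal K}$ is a family of operators on distinct wires $i$, $m$, "memory" wires $J$ and "dummy" wires $D'$, obtained from $T,K^+,K^-$ by finitely many applications of Lemma 4, of the form
$$G=\sum_{u,x}a^\dagger_{u,i}\,\Gamma^{ux}\,a_{x,m},\qquad\Gamma^{ux}\in\mathrm{End}(R_C^{\otimes(J\cup D')}),$$
$$\Gamma^{ux}(\phi\otimes v^{\otimes D'})=(c^{ux}\phi)\otimes v^{\otimes D'}\quad\text{for all }\phi\in R_C^{\otimes J}.$$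
For $U_C=0$ everything here is $0$.

Define the family
$$\mathbf C=\sum_{u,x}|u\rangle\langle x|\otimes[a_u,a_x^\dagger]\in\mathrm{End}(U_C\otimes R_C),$$
and write $\mathbf C_j$ if the factor $R_C$ is memory wire $j$.

**Lemma 6.** $1$ and $\mathbf C_j$ have carriers. If $c,c'$ have carriers, so do their linear combinations over $F$ and $cc'$. Hence every noncommutative polynomial over $F$ in $\mathbf C_{j_1},\dots,\mathbf C_{j_n}$ ($n$ fixed, the same polynomial for all $C$) has a carrier. Finitely many carriers, together with $K^\pm$, form an admissible set.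

**Step 1: the generators.** $T_{im}=\sum_ua^\dagger_{u,i}a_{u,m}$ carries $1$. Operators on different wires commute, so $[T_{ij},T_{jm}]=\sum_{u,x}a^\dagger_{u,i}[a_u,a_x^\dagger]_j\,a_{x,m}$, which carries $\mathbf C_j$ without dummies.

**Step 2: linear combinations.** Use the same $i,m$, pad the memory sets to a common $J$, take disjoint dummy sets (each $\Gamma$ acts as the identity on the dummies of the other), and apply Lemma 4(b).

**Step 3: products.** Let $G_1=\sum_{u,w}a^\dagger_{u,i}\Gamma_1^{uw}a_{w,l}$ carry $c$ with dummies $D_1$, and let $G_2=\sum_{x,y}a^\dagger_{x,l}\Gamma_2^{xy}a_{y,m}$ carry $c'$ with dummies $D_2$ disjoint from $D_1$, with common memory set $J$ and a wire $l$ distinct from all others. Then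
$$[G_1,G_2]=\sum_{u,y}a^\dagger_{u,i}\Big(\sum_{w,x}\Gamma_1^{uw}\Gamma_2^{xy}(a_wa_x^\dagger)_l-\Gamma_2^{xy}\Gamma_1^{uw}(a_x^\dagger a_w)_l\Big)a_{y,m}.$$
Take as dummies $D_1\cup D_2\cup\{l\}$ and apply the bracket to $\phi\otimes v^{\otimes(D_1\cup D_2\cup\{l\})}$. The second term vanishes because $a_wv=0$. In the first, $a_wa_x^\dagger v=a_wx=\delta_{wx}v$. Then $\Gamma_2^{wy}$ acts on $J\cup D_2$ and turns $\phi$ into $c'^{wy}\phi$ with $v$ on $D_2$, and $\Gamma_1^{uw}$ acts on $J\cup D_1$ and turns this into $c^{uw}c'^{wy}\phi$ with $v$ on $D_1$. Altogether we get $\sum_wc^{uw}c'^{wy}\phi=(cc')^{uy}\phi$, tensored with $v$ on all dummies. So $[G_1,G_2]$ carries $cc'$, and it is obtained by Lemma 4(c).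

**Step 4: admissibility.** It follows from Lemmas 4 and 5. $\square$

We record three properties of $\mathbf C$ (for $U_C\ne0$).

- (P1) $\mathbf C$ is symmetric, since $[a_u,a_x^\dagger]^T=a_xa_u^\dagger-a_u^\dagger a_x=[a_x,a_u^\dagger]$.
- (P2) $\mathbf C(x\otimes v)=x\otimes v$ for $x\in U_C$, since $[a_u,a_x^\dagger]v=a_ux-a_x^\dagger a_uv=\langle u,x\rangle v$.
- (P3) $\mathrm{tr}_{R_C}\mathbf C=0$ in $\mathrm{End}(U_C)$, since commutators have trace $0$.

For $P_5$, $U_C$ is one-dimensional and $\mathbf C=|v\rangle\langle v|-|u\rangle\langle u|$. Then $Q_j=\frac12(1+\mathbf C_j)$ is the projection onto $v$ on wire $j$, and these projections commute for different $j$. When $\dim U_C\ge2$, a new difficulty appears.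

**Example 3 ($K_3$).** Here $B=(J-I)^2=J+I$ has eigenvalues $4,1,1$, $v=(1,1,1)/\sqrt3$, $U=v^\perp$ has dimension $2$, $R=\mathbb R^3$. By Example 2, $[a_u,a_x^\dagger]=\langle u,x\rangle|v\rangle\langle v|-|x\rangle\langle u|$ for $u,x\in U$, so
$$\mathbf C=1\otimes P^v-\mathrm{Sw},$$
where $\mathrm{Sw}=\sum_{u,x}|u\rangle\langle x|\otimes|x\rangle\langle u|$ exchanges the factors of $U\otimes U\subseteq U\otimes R$ and is $0$ on $U\otimes v$. Consider $\mathbf C_1,\mathbf C_2$ on $U\otimes R\otimes R$. On $U\otimes U\otimes U$ they are minus the exchanges of factor $0$ (the token) with factors $1$ and $2$. They do not commute: on $e_1\otimes e_1\otimes e_2$, $\mathbf C_1\mathbf C_2$ gives $e_1\otimes e_2\otimes e_1$ and $\mathbf C_2\mathbf C_1$ gives $e_2\otimes e_1\otimes e_1$.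

## Commuting projections from a noncommuting family

**Purpose.** We average $\mathbf C$ over the token's internal space to obtain operators $\mathbf X_i$ that commute for different wires. We show that each has both the eigenvalue $1$ and another eigenvalue, and we express the averaging through partial traces of polynomials in $\mathbf C$'s, which carriers can supply.

Fix $C\in\mathcal K$ with $U_C\ne0$ and write $U,R,r,v$ for $U_C,R_C,r_C,v_C$. Let $\tau$ be the normalized partial trace over copies of $R$: $\tau(b\otimes Y)=\frac1r\mathrm{tr}(Y)\,b$.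

**Step 1: the algebra acting on the token.** Write $\mathbf C=\sum_kb_k\otimes Y_k$ with $(Y_k)$ a basis of $\mathrm{End}(R)$, and let $\mathfrak B\subseteq\mathrm{End}(U)$ be the algebra generated by the $b_k$. The span of the $b_k$ does not depend on the basis $(Y_k)$, and $\mathbf C=\mathbf C^T=\sum_kb_k^T\otimes Y_k^T$ by (P1). So this span is closed under transposition, and hence so is $\mathfrak B$. By (P2), for all $y\in R$,
$$\sum_k\langle y,Y_kv\rangle\,b_k=\langle y,v\rangle\,1.\tag{3}$$
With $y=v$ this shows $1\in\mathfrak B$. Let $\mathfrak B'$ be the commutant of $\mathfrak B$, that is $\{b\in\mathrm{End}(U):[b_k,b]=0\ \forall k\}$.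

**Step 2: a positive operator with kernel $\mathfrak B'$.** Define
$$\psi(b)=\tau\big([\mathbf C,[\mathbf C,b\otimes1]]\big),\qquad b\in\mathrm{End}(U).$$
For $\langle Y,Z\rangle=\mathrm{Tr}(Y^TZ)$ and symmetric $\mathbf C$ we have $\mathrm{Tr}(Y^T\mathbf CZ)-\mathrm{Tr}(Y^TZ\mathbf C)=\mathrm{Tr}((\mathbf CY)^TZ)-\mathrm{Tr}((Y\mathbf C)^TZ)$, so $\mathrm{ad}_{\mathbf C}=[\mathbf C,\cdot\,]$ is self-adjoint. Hence
$$\langle b',\psi(b)\rangle=\tfrac1r\big\langle[\mathbf C,b'\otimes1],[\mathbf C,b\otimes1]\big\rangle.$$
So $\psi$ is symmetric positive semidefinite, with kernel $\{b:[\mathbf C,b\otimes1]=0\}$. As $[\mathbf C,b\otimes1]=\sum_k[b_k,b]\otimes Y_k$, the kernel is $\mathfrak B'$. Multiplying out,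
$$\psi(b)=\sum_{k,l}\tau(Y_kY_l)\,(b_kb_lb-2b_kbb_l+bb_kb_l),$$
where $\tau(Y_kY_l)$ is a number. So $\psi(\mathfrak B)\subseteq\mathfrak B$. Also $\psi(b^T)=\psi(b)^T$, since $[\mathbf C,[\mathbf C,b\otimes1]]^T=[\mathbf C,[\mathbf C,b^T\otimes1]]$.

**Step 3: project onto the commutant.** Let $\pi\in F[t]$ satisfy $\pi(0)=1$ and $\pi(e)=0$ for all nonzero eigenvalues $e$ of all $\psi_C$ (one $\pi$ for all $C$). Then $\mathcal E=\pi(\psi)$ is the orthogonal projection onto $\mathfrak B'$. It satisfies $\mathcal E(1)=1$ and $\mathcal E(b^T)=\mathcal E(b)^T$, and it maps $\mathfrak B$ into $\mathfrak Z:=\mathfrak B\cap\mathfrak B'$, since it is a polynomial in $\psi$. The algebra $\mathfrak Z$ is commutative, as its elements lie in $\mathfrak B$ and commute with $\mathfrak B$, and it is closed under transposition. Put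
$$\mathbf X=(\mathcal E\otimes\mathrm{id})(\mathbf C)=\sum_k\mathcal E(b_k)\otimes Y_k\in\mathfrak Z\otimes\mathrm{End}(R).$$
It is symmetric, because $\mathbf C$ is and $\mathcal E$ commutes with transposition. On $U\otimes R^{\otimes n}$ let $\mathbf X_i$ act on $U$ and the $i$-th wire. For $i\ne j$ the commutator $[\mathbf X_i,\mathbf X_j]$ is a sum of terms $[\mathcal E(b_k),\mathcal E(b_l)]\otimes(Y_k)_i(Y_l)_j=0$. So the $\mathbf X_i$ commute.

**Step 4: two different eigenvalues.** $\mathfrak Z$ consists of commuting real matrices, each normal because its transpose also lies in $\mathfrak Z$. So $U\otimes\mathbb C=\bigoplus_aU_a$ orthogonally, where each $z\in\mathfrak Z$ acts on $U_a$ by a scalar $\chi_a(z)$. Hence $\mathbf X_i=\bigoplus_a1_{U_a}\otimes(X_a)_i$ with $X_a=\sum_k\chi_a(\mathcal E(b_k))Y_k$, which is Hermitian on $R\otimes\mathbb C$ because $\mathbf X$ is real symmetric. Applying $\chi_a\circ\mathcal E$ to (3) gives $\langle y,X_av\rangle=\langle y,v\rangle$ for all $y\in R$, so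
$$X_av=v.$$
By (P3), $\sum_k\mathrm{tr}(Y_k)b_k=0$, so
$$\mathrm{tr}\,X_a=\chi_a\Big(\mathcal E\Big(\sum_k\mathrm{tr}(Y_k)\,b_k\Big)\Big)=0.$$
So $1$ is an eigenvalue of $X_a$, and not the only one, since otherwise $X_a=1$ and $\mathrm{tr}X_a=r\ne0$. The multiplicity $d_a$ of the eigenvalue $1$ satisfies
$$1\le d_a\le r-1.\tag{4}$$

**Step 5: commuting projections.** Let $\chi\in F[t]$ satisfy $\chi(1)=1$ and $\chi(\xi)=0$ at all other eigenvalues $\xi$ of all $\mathbf X_C$ (one $\chi$ for all $C$). Then $Q_i=\chi(\mathbf X_i)$ are commuting projections, and on $U_a\otimes(R\otimes\mathbb C)^{\otimes n}$, $Q_i$ is the orthogonal projection onto the $1$-eigenspace of $X_a$ on wire $i$.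

**Step 6: express $Q_i$ through $\mathbf C$'s and partial traces.** For $c\in\mathrm{End}(U\otimes R^{\otimes J})$ and a fresh "helper" wire $h$ we have
$$(\psi\otimes\mathrm{id})(c)=\tau_h\big(\mathrm{ad}^2_{\mathbf C_h}c\big),$$
since $\mathbf C_h$ commutes with operators acting on $J$ only. Iterate with distinct fresh helpers $h_1,\dots,h_e$: the trace over an old helper may be taken after commuting with $\mathbf C_{h}$ for a new helper $h$, because $\mathbf C_h$ does not act on the old one. With $\pi=\sum_{j\le e}\pi_jt^j$, and since $\tau$ over unused helpers is the identity,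
$$\mathbf X_i=\tau_{h_1\dots h_e}\Big(\sum_{j\le e}\pi_j\,\mathrm{ad}^2_{\mathbf C_{h_j}}\cdots\mathrm{ad}^2_{\mathbf C_{h_1}}(\mathbf C_i)\Big).$$
If $Y_1,Y_2$ act on $U$, on memory wires, and on disjoint helper sets $H_1,H_2$ respectively, write $Y_1=\sum_sA_s\otimes S_s$ and $Y_2=\sum_tA'_t\otimes S'_t$ with $S_s$ on $H_1$, $S_t'$ on $H_2$. Then $Y_1Y_2=\sum_{s,t}A_sA'_t\otimes S_s\otimes S'_t$, so
$$\tau_{H_1\cup H_2}(Y_1Y_2)=\tau_{H_1}(Y_1)\,\tau_{H_2}(Y_2).\tag{5}$$
Use fresh helpers for every factor $\mathbf X_i$ in every monomial of $\chi(\mathbf X_i)$. We see that there are a fixed noncommutative polynomial $y$ over $F$ and a fixed number $h_0$ of helpers, the same for all $C$, with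
$$Q_i=\tau_H\big(y(\mathbf C_i;\mathbf C_h,h\in H)\big),\quad|H|=h_0;\qquad1-Q_iQ_j=\tau_{H\cup H'}\big(1-y(\mathbf C_i;H)\,y(\mathbf C_j;H')\big),\tag{6}$$
where $y(\mathbf C_i;H)$ abbreviates $y(\mathbf C_i;\mathbf C_h,h\in H)$ and $H'$ is a second helper set disjoint from $H$.

**Example 3, continued.** For $K_3$ the $b_k$ span $\mathrm{End}(U)$, so $\mathfrak B'$ is the scalars. Since $\mathbf C^2=1$, $[\mathbf C,[\mathbf C,b\otimes1]]=2(b\otimes1)-2\mathbf C(b\otimes1)\mathbf C$, and $\mathbf C(b\otimes1)\mathbf C=b\otimes P^v+1\otimes b$, where the second $b$ acts on $U\subseteq R$ and is $0$ on $v$. With $r=3$ we get $\psi(b)=2b-\frac23(b+\mathrm{tr}(b)1)=\frac43b-\frac23\mathrm{tr}(b)1$. It has eigenvalue $0$ on scalars and $\frac43$ on traceless $b$, so $\pi(t)=1-\frac34t$ and $\mathcal E(b)=\frac12\mathrm{tr}(b)1$. Hence $\mathbf X=1\otimes(P^v-\frac12P_U)$ with $P_U$ the projection of $R$ onto $U$: indeed $Xv=v$ and the trace is $1-\frac12\cdot2=0$. Then $\chi(t)=\frac13(2t+1)$, $Q=1\otimes P^v$, $d=1$, and one helper suffices: $\mathbf X_i=\tau_h(\mathbf C_i-\frac34\mathrm{ad}^2_{\mathbf C_h}(\mathbf C_i))$.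 For $P_5$, $\psi=0$, $\pi=1$, no helpers are needed, $\chi(t)=\frac12(1+t)$.

## A token that reads off independent sets

**Purpose.** We let one token walk along a row of open wires, with one step for each vertex and each edge of the given graph. Step by step it multiplies the desired projections onto closed wires, and the final trace counts independent sets.

By Lemma 6 there are carriers $G^1=T$ of $1$, $G^{\mathrm V}$ of $y(\mathbf C_i;H)$ (memory wires $\{i\}\cup H$), and $G^{\mathrm E}$ of $1-y(\mathbf C_i;H)\,y(\mathbf C_j;H')$ (memory wires $\{i,j\}\cup H\cup H'$), and $\{K^+,K^-,G^1,G^{\mathrm V},G^{\mathrm E}\}$ is admissible.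

**Step 1: the circuit.** Let $\mathcal G=(V,E)$ be a simple graph whose independent sets are to be counted, $V=\{1,\dots,n\}$, $n\ge1$, $T_0=n+|E|$. The wires are

- closed wires $1,\dots,n$, one for each vertex of $\mathcal G$;
- closed helper wires, fresh for each step below, $h$ in total;
- open wires $w_0,\dots,w_{T_0},\bar w$, and open dummy wires, fresh for each step.

The first gate is $e^{\delta K^+}$ on $(w_0,\bar w)$. Then come steps $t=1,\dots,T_0$, one for each vertex and each edge of $\mathcal G$, with carriers placed so that the token moves from $m=w_{t-1}$ to $i=w_t$. (The $i$ in this sentence is the wire of the carrier, not a vertex.) The step for vertex $i$ is $e^{\varepsilon_1G^1}$, then $e^{\varepsilon_2G^{\mathrm V}}$ with memory wire $i$ and fresh helpers. The step for edge $ij$ is $e^{\varepsilon_1G^{\mathrm E}}$ with memory wires $i,j$ and fresh helpers. The last gate is $e^{\delta'K^-}$ on $(w_{T_0},\bar w)$. The formal variables are $\delta,\delta',\varepsilon_1,\varepsilon_2$. By admissibility the coefficients $f_k$ of $\delta\,\delta'\,\varepsilon_1^{T_0-k}\varepsilon_2^k$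 in $\mathrm{val}$, $0\le k\le n$, are computable.

**Step 2: follow the token in one block $C$.** If $U_C=0$, then $K^+_C=0$ and the contribution is $0$. Let $U_C\ne0$.

At first order in $\delta$, the wires $w_0,\bar w$ are in the state $K^+(v\otimes v)=\sum_uu\otimes u$, and all other open wires are in state $v$.

Suppose $w_{t-1}$ is in a state $x$ of the orthonormal basis of $U_C$, and $w_t$ and the dummies of step $t$ are in state $v$. Since $a_{x'}x=\langle x',x\rangle v$ and $a_u^\dagger v=u$, a carrier $G$ of $c$ maps this to the sum over $u$ of: $u$ on $w_t$, $v$ on $w_{t-1}$ and on the dummies, $c^{ux}$ applied to the closed wires. If $w_{t-1}$ is in state $v$, then $G$ gives $0$, as $a_xv=0$. Hence after one carrier of step $t$ has acted, every further carrier of step $t$ gives $0$. So $e^{\varepsilon G}$ acts as $1+\varepsilon G$, and in a vertex step $e^{\varepsilon_2G^{\mathrm V}}e^{\varepsilon_1G^1}$ acts as $1+\varepsilon_1G^1+\varepsilon_2G^{\mathrm V}$. A component in which the token has stayed at $w_s$ in step $s+1$ is left unchanged by all later steps, because then $w_{t-1}$ is in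 state $v$ for all $t\ge s+2$.

At first order in $\delta'$ we apply $\sum_xa_{x,w_{T_0}}a_{x,\bar w}$. Components with $w_{T_0}$ in state $v$ are killed. So exactly the components that moved in every step contribute, and they have total degree $T_0$ in $\varepsilon_1,\varepsilon_2$. With $c_t$ the family carried in step $t$, they have the form
$$\sum_{u,u'}u'_{w_{T_0}}\otimes u_{\bar w}\otimes(c_{T_0}\cdots c_1)^{u'u},$$
with $v$ on all other open wires. Since $\sum_xa_xu'\otimes a_xu=\delta_{uu'}\,v\otimes v$, the result is the trace over $U_C$ of $c_{T_0}\cdots c_1$, an operator on the closed wires. The matrix elements with $v$ on the open wires are then $1$.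

**Step 3: take the traces over the closed wires.** The trace over the helpers is $r_C^{\,h}$ times the normalized one. Different steps use disjoint helper sets, so by (5) and (6) each factor $c_t$ is replaced by $1$ (a vertex step with $\varepsilon_1$), by $Q_i$ (a vertex step with $\varepsilon_2$), or by $1-Q_iQ_j$ (an edge step). These commute, so the order of the steps does not matter, and
$$f_k=\sum_{C\in\mathcal K,\,U_C\ne0}r_C^{\,h}\ \mathrm{Tr}_{U_C\otimes R_C^{\otimes n}}\Big(\sum_{S\subseteq V,\,|S|=k}\ \prod_{i\in S}Q_i\prod_{ij\in E}(1-Q_iQ_j)\Big).$$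

**Step 4: count dimensions.** Decompose $U_a\otimes(R_C\otimes\mathbb C)^{\otimes n}$ according to the set $O\subseteq V$ of those $i$ with $Q_i=1$. The corresponding subspace has dimension $\dim U_a\cdot d_a^{|O|}(r_C-d_a)^{n-|O|}$. On it, the product over the edges is $1$ if no edge has both ends in $O$, that is if $O$ is independent in $\mathcal G$, and $0$ otherwise. The sum over $S$ gives $\binom{|O|}k$. Let $i_l$ be the number of independent sets of size $l$ in $\mathcal G$. Then
$$f_k=\sum_{l=0}^n\binom lkg_l,\qquad g_l=i_l\,w_l,\qquad w_l=\sum_{C,a}r_C^{\,h}\,\dim U_a\;d_a^{\,l}(r_C-d_a)^{n-l},$$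
where $C$ runs over the blocks in $\mathcal K$ with $U_C\ne0$. By (4) every summand of $w_l$ is positive, and there is at least one, since $U_C\ne0$ for some $C\in\mathcal K$. So $w_l>0$: summing over blocks that we could not separate has done no harm. The numbers $w_l$ are explicitly computable. Invert the unitriangular system to get the $g_l$ from $f_0,\dots,f_n$, then $i_l=g_l/w_l$, and $\sum_li_l$ is the number of independent sets of $\mathcal G$.

For $P_5$ we have $h=0$ and two blocks with $\dim U=1$, $r=2$, $d=1$, so $w_l=2$. For a single vertex without edges, $f_0=\sum_C\mathrm{Tr}(1)=2+2=4=2(i_0+i_1)$ and $f_1=\sum_C\mathrm{Tr}(Q)=1+1=2=2i_1$, as it should be.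

All steps are polynomial-time, with a constant number of nested interpolations, and all oracle queries are graphs in $\mathcal G_g$, by Step 1 of Lemma 1. This proves the hardness part of Theorem 2, and with it Theorem 1. $\blacksquare$
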